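# Property (I) and equivalent norms on $\ell_1(\Gamma)$

## 1. Three theorems on renorming $\ell_1(\Gamma)$

**Theorem A.** If $|\Gamma|^{\aleph_0}=|\Gamma|$ (e.g. $|\Gamma|=\mathfrak c$), then for every $\tau>0$ there is a norm $|\cdot|$ on $\ell_1(\Gamma)$ with property (I) and $\|\cdot\|_1\le|\cdot|\le(1+\tau)\|\cdot\|_1$.

**Theorem B.** For infinite $\Gamma$ the following are equivalent:

- (a) $\ell_1(\Gamma)$ admits an equivalent norm with (I);
- (b) for each $\tau>0$ it admits a norm $|\cdot|$ with (I) and $\|\cdot\|_1\le|\cdot|\le(1+\tau)\|\cdot\|_1$;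
- (c) $\ell_\infty(\Gamma)$ contains a Schur family of cardinality $\le|\Gamma|$.

The norm $\|\cdot\|_1$ itself never has (I), for any infinite $\Gamma$, so $\tau=0$ is not allowed.

**Theorem C.** Let $\kappa=|\Gamma|$ be infinite; "yes" means that (a) holds.

1. $\aleph_1\le\max(\mathfrak s,\operatorname{cov}(\mathcal N))\le\mathfrak z\le\operatorname{non}(\mathcal M)$. If $\kappa<\mathfrak z$: no. In fact no Banach space $X$ that contains an isomorphic copy of $\ell_1$ and has $\operatorname{dens}X<\mathfrak z$ admits an equivalent norm with (I).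
2. If $\operatorname{cof}([\kappa]^{\omega})\le\kappa$ (e.g. $\kappa=\aleph_n$, $1\le n<\omega$): yes iff $\kappa\ge\mathfrak z$.
3. If $\kappa\ge\mathfrak c$ and there is no strong limit cardinal $\lambda$ with $\operatorname{cf}\lambda=\omega$ and $\lambda\le\kappa<2^\lambda$: yes. If $\kappa$ is an uncountable strong limit cardinal of cofinality $\omega$: no.
4. Under GCH: yes iff $\operatorname{cf}(\kappa)>\omega$.
5. "$\ell_1(\omega_1)$ admits an equivalent norm with (I)" is true under CH and false under MA$+\neg$CH.

The question behind these statements comes from "Intersection Properties Of The Unit Ball": does $\ell_1(\Gamma)$ admit an equivalent norm with property (I) for some uncountable $\Gamma$? Theorem A answers yes in ZFC, with $|\Gamma|=\mathfrak c$ and with norms as close to $\|\cdot\|_1$ as we like. Theorem B says exactly for which $\Gamma$ this happens: the condition (c) mentions no norm. Theorem C turns (c) into cardinal arithmetic. In particular, for $|\Gamma|=\aleph_1$ the answer is independent of ZFC. Theorem C leaves two ranges unsettled: $\lambda<\kappa<2^\lambda$ with $\lambda$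 strong limit of cofinality $\omega$, and those $\kappa$ with $\mathfrak z\le\kappa<\mathfrak c$ and $\operatorname{cof}([\kappa]^\omega)>\kappa$. There Theorem B still gives a necessary and sufficient condition.

The next two sections explain every term in these statements.

## 2. Suprema of norms and their biduals

All spaces are real. For a Banach space $X$ let $B_X$ be its closed unit ball. If $B\subset X$ is the closed unit ball of an equivalent norm, its polar
$$B^\circ=\{x^*\in X^*:|\langle x,x^*\rangle|\le1\ \text{for all }x\in B\}$$
is the unit ball of the dual norm, and $B^{\circ\circ}=\{x^{**}\in X^{**}:|x^{**}|\le1\text{ on }B^\circ\}$ is the unit ball of the bidual norm. Equivalently, $B^{\circ\circ}$ is the $\sigma(X^{**},X^*)$-closure of $B$.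

**Definition.** $X$ has property (I) if for each countable family $\{B_i\}_{i\in A}$ of closed unit balls of equivalent norms on $X$ with $B_X=\bigcap_{i}B_i$, one has $B_{X^{**}}=\bigcap_iB_i^{\circ\circ}$. An equivalent norm on a Banach space has property (I) if the space, endowed with that norm, has it.

The unit ball of a supremum of norms is the intersection of the unit balls. So (I) says: whenever $\|\cdot\|$ is the pointwise supremum of countably many equivalent norms $\|\cdot\|_i$, the bidual norm is the pointwise supremum of the norms $\|\cdot\|_i^{**}$. Property (I) depends on the norm, not only on its isomorphism class. That is why renorming makes sense.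

We use the following textbook facts throughout. "Symmetric" means $K=-K$.

- Bipolar theorem. If $C\subset X^*$ is nonempty, convex and symmetric, and $C_\circ=\{x\in X:|\langle x,x^*\rangle|\le1\ \forall x^*\in C\}$, then the polar of $C_\circ$ in $X^*$ is the $w^*$-closure of $C$. Similarly $(B^\circ)_\circ=B$ for a norm-closed convex symmetric nonempty $B\subset X$.
- The convex hull of finitely many compact convex sets is compact; bounded $w^*$-closed subsets of $X^*$ are $w^*$-compact.
- Schur's theorem. Weakly null sequences in $\ell_1(\Gamma)$ are norm null. (A sequence has countable joint support, so the case $\Gamma=\mathbb N$ suffices.)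

Some cases can be decided at once.

**Example (reflexive spaces).** If $X^{**}=X$, then $B^{\circ\circ}=B$ and (I) is trivial.

**Example (finite families are harmless).** Suppose $B_X=B_1\cap\dots\cap B_m$. The set $K=\operatorname{conv}(B_1^\circ\cup\dots\cup B_m^\circ)$ is $w^*$-compact, convex and symmetric, and $K_\circ=\bigcap B_i=B_X$. So $K=B_{X^*}$ by the bipolar theorem. If $|x^{**}|\le1$ on every $B_i^\circ$, then $|x^{**}|\le 1$ on $K=B_{X^*}$. Hence $\bigcap B_i^{\circ\circ}=B_{X^{**}}$ in every Banach space; only infinite families can cause trouble.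

**Example ($\|\cdot\|_1$ on $\ell_1(\mathbb N)$ fails (I)).** Put $\|v\|_n=\sum_{k<n}|v(k)|+\frac12\sum_{k\ge n}|v(k)|$. These are equivalent norms with $\sup_n\|v\|_n=\|v\|_1$. The dual ball of $\|\cdot\|_n$ is
$$K_n=\{x\in\ell_\infty:\ |x(k)|\le1\ (k<n),\ |x(k)|\le\tfrac12\ (k\ge n)\}.$$
Let $F\in\ell_1^{**}$ be a $w^*$-cluster point of $(e_k)$. Then $|F|\le\frac12$ on $K_n$, so $\|F\|_n^{**}\le\frac12$ for every $n$. But $F(\mathbf 1)=1$, so $\|F\|^{**}=1$. The $K_n$ have $w^*$-dense union in the ball of $\ell_\infty$, but the norm closure of the union is only $\{x:\|x\|_\infty\le1,\ \limsup|x(k)|\le\frac12\}$. This gap is the whole difficulty.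

## 3. Schur families and the cardinals of Theorem C

We identify $\ell_1(\Gamma)^*=\ell_\infty(\Gamma)$ and write $w^*=\sigma(\ell_\infty(\Gamma),\ell_1(\Gamma))$. On bounded sets this is the topology of pointwise convergence on $\Gamma$. Let $B_\infty$ be the unit ball of $\ell_\infty(\Gamma)$, let $e_\alpha$ be the unit vectors of $\ell_1(\Gamma)$, and let $e^*_\alpha\in\ell_\infty(\Gamma)$ be the indicator function of $\{\alpha\}$. "Null" means convergent to $0$, and a sequence $(v_k)$ is null on $D$ if $\langle v_k,x\rangle\to0$ for each $x\in D$.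

**Definition.** A set $D\subset\ell_\infty(\Gamma)$ is a Schur family if every bounded sequence in $\ell_1(\Gamma)$ that is null on $D$ is norm null. $\mathfrak z$ is the least cardinality of a Schur family in $\ell_\infty(\mathbb N)$.

**Examples.** By Schur's theorem $\ell_\infty(\Gamma)$ is a Schur family. So is $\{\pm1\}^{\mathbb N}$ in $\ell_\infty(\mathbb N)$: since $\mathbf 1_T=\frac12\bigl(\mathbf 1+(\mathbf 1_T-\mathbf 1_{\mathbb N\setminus T})\bigr)$, its span contains all finitely valued functions, which are norm dense. A bounded sequence that is null on a norm-dense set is weakly null. Hence $\mathfrak z\le\mathfrak c$. The finitely supported functions do not form a Schur family: $(e_k)$ is null on them.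

**Countable sets are never Schur families, for infinite $\Gamma$.** Let $D$ be countable. By a diagonal argument there are distinct $\gamma_k\in\Gamma$ such that $(d(\gamma_k))_k$ converges for each $d\in D$. Then $v_k=e_{\gamma_{2k}}-e_{\gamma_{2k+1}}$ is null on $D$ and $\|v_k\|_1=2$. In particular $\mathfrak z\ge\aleph_1$.

The other cardinals are as follows.

- A set $S\subset\mathbb N$ splits an infinite $A\subset \mathbb N$ if $A\cap S$ and $A\setminus S$ are both infinite. The even numbers split $\mathbb N$ but not the multiples of $4$. A family of subsets of $\mathbb N$ is splitting if each infinite $A$ is split by a member, and $\mathfrak s$ is the least size of a splitting family. We have $\mathfrak s\ge\aleph_1$: given $S_1,S_2,\dots$, choose infinite $\mathbb N\supset A_1\supset A_2\supset\cdots$ with $A_n\subset S_n$ or $A_n\cap S_n=\emptyset$. An infinite set almost contained in every $A_n$ is split by no $S_n$.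
- $\operatorname{cov}(\mathcal N)$ is the least number of null sets (for the fair coin measure) that cover $\{\pm1\}^{\mathbb N}$. Countable unions of null sets are null, so countably many do not suffice.
- $\operatorname{non}(\mathcal M)$ is the least size of a nonmeager subset of $\{\pm1\}^{\mathbb N}$. Countable subsets are meager, so it is uncountable.
- $\operatorname{cof}([\kappa]^\omega)$ is the least size of a family of countable subsets of $\kappa$ such that each countable subset of $\kappa$ is contained in a member. For $\kappa=\omega$ it is $1$.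
- $\lambda$ is a strong limit if $2^\nu<\lambda$ for all $\nu<\lambda$. Starting with $\omega$ and iterating $\nu\mapsto2^\nu$, the supremum of the resulting sequence is an uncountable strong limit of cofinality $\omega$.

## 4. From intersections of balls to dense unions in the dual ball

The $\ell_1(\mathbb N)$ example worked entirely inside the dual ball. This is general.

**Definition.** Let $C\subset X^*$ be $w^*$-compact, convex and symmetric. An exhausting sequence of $C$ is a sequence $K_1\subset K_2\subset\cdots$ of nonempty $w^*$-compact convex symmetric subsets of $C$ with $\bigcup K_n$ $w^*$-dense in $C$.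

The sets $K_n$ of the last example in Section 2 form an exhausting sequence of the ball of $\ell_\infty$ whose union is not norm dense.

**Lemma 1.** Suppose that every exhausting sequence $(K_n)$ of $B_{X^*}$ has $\bigcup K_n$ norm dense in $B_{X^*}$. Then $X$ has (I).

*Proof.* Let $B_X=\bigcap_{i\ge1}B_i$ (repeat balls if the family is finite). As $B_i\supset B_X$, we have $B_i^\circ\subset B_{X^*}$ and $B_{X^{**}}\subset B_i^{\circ\circ}$. Put $K_n=\operatorname{conv}(B_1^\circ\cup\dots\cup B_n^\circ)$, which is $w^*$-compact, convex and symmetric. The set $\bigcup K_n$ is convex and symmetric, and its polar in $X$ is $\bigcap_i(B_i^\circ)_\circ=\bigcap_iB_i=B_X$. By the bipolar theorem its $w^*$-closure is $B_{X^*}$. So $(K_n)$ is exhausting, and by hypothesis $\bigcup K_n$ is norm dense. If $x^{**}\in\bigcap B_i^{\circ\circ}$, then $|x^{**}|\le1$ on each $B_i^\circ$, hence on each $K_n$, hence by norm continuity on $B_{X^*}$. So $x^{**}\in B_{X^{**}}$. $\square$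

**Lemma 2.** Let $X$ have (I), let $D\subset B_{X^*}$ be $w^*$-dense in $B_{X^*}$, and let $(v_k)$ be bounded in $X$ and null on $D$. Then $(v_k)$ is weakly null.

*Proof.* Suppose not. After passing to a subsequence and changing signs of some $v_k$ there are $x_0\in B_{X^*}$ and $a>0$ with $\langle v_k,x_0\rangle\ge a$ for all $k$. We imitate the $\ell_1(\mathbb N)$ example. Let $C\ge\sup\|v_k\|$, $C>0$, and
$$K_n=\{x^*\in B_{X^*}:|\langle v_k,x^*\rangle|\le a/2\ \text{ for all } k\ge n\}.$$
This set is $w^*$-compact, convex and symmetric, and contains $\eta B_{X^*}$ for $\eta=\min(1,\frac a{2C})$. So $B_n:=(K_n)_\circ$ satisfies $B_X\subset B_n\subset\eta^{-1}B_X$. It is the unit ball of an equivalent norm, and $B_n^\circ=K_n$ by the bipolar theorem. Each $d\in D$ lies in some $K_n$, so $\bigcup K_n$ is $w^*$-dense in $B_{X^*}$. Hence $\bigcap B_n=(\bigcup K_n)_\circ=(B_{X^*})_\circ=B_X$.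

Let $F\in X^{**}$ be a $w^*$-cluster point of $(v_k)$. Then $|F|\le a/2$ on every $K_n$, so $\frac2aF\in\bigcap B_n^{\circ\circ}$. But $F(x_0)\ge a$, so $\frac2aF(x_0)\ge2$ and $\frac2aF\notin B_{X^{**}}$. This contradicts (I). $\square$

Lemma 2 already gives three parts of Theorem B.

**The norm $\|\cdot\|_1$ fails (I) for infinite $\Gamma$.** Let $D$ be the set of finitely supported elements of $B_\infty$, which is $w^*$-dense in $B_\infty$. For distinct $\gamma_k$ the sequence $(e_{\gamma_k})$ is null on $D$, but $\langle e_{\gamma_k},\mathbf 1\rangle=1$. This contradicts the conclusion of Lemma 2.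

**(b)⇒(a)** is trivial.

**(a)⇒(c).** Let $\ell_1(\Gamma)$ carry an equivalent norm with (I), with dual ball $B^*\subset\ell_\infty(\Gamma)$. Choose a norm-dense $S\subset\ell_1(\Gamma)$ with $|S|=|\Gamma|$. Evaluation on $S$ is a homeomorphic embedding of $(B^*,w^*)$ into $\mathbb R^S$, because $B^*$ is bounded. Now $\mathbb R^S$ has a base of size $|\Gamma|$, so $B^*$ has a base of size $\le|\Gamma|$. Choosing a point in each nonempty basic set we get a $w^*$-dense $D\subset B^*$ with $|D|\le|\Gamma|$. By Lemma 2 every bounded sequence null on $D$ is weakly null, hence norm null by Schur's theorem. So $D$ is a Schur family. $\square$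

**The countable case.** For $\Gamma$ countably infinite, (c) would give a countable Schur family, and Section 3 shows that there is none. So no equivalent norm on $\ell_1(\mathbb N)$ has (I). Uncountability of $\Gamma$ is necessary.

For a positive model, consider a space where Lemma 1 applies directly.

**Example ($c_0$ has (I)).** Let $(K_n)$ exhaust $B_{\ell_1}=B_{c_0^*}$ and let $G$ be the norm closure of $\bigcup K_n$. Given $k$ and $\eta>0$, the set $\{y:y(k)>1-\eta\}$ is $w^*$-open and meets $B_{\ell_1}$, so it contains some $y\in\bigcup K_n$. From $\|y\|_1\le1$ we get $\|y-e_k\|_1<2\eta$. Hence $\pm e_k\in G$. Since $G$ is norm closed and convex, $G=B_{\ell_1}$, and Lemma 1 gives (I).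

What worked: certain points of the dual ball stick out so sharply that a $w^*$-dense union must approach them in norm, and these points generate the ball in norm. The cube $B_\infty$ has no supply of such points. So we attach some.

## 5. Spikes on the cube

The first thing to try is to attach the points $\pm(1+\tau)e^*_\alpha$, that is, to use the dual ball $B=\overline{\operatorname{conv}}^{\,w^*}\bigl(B_\infty\cup\{\pm(1+\tau)e^*_\alpha:\alpha\in\Gamma\}\bigr)$. This fails for every infinite $\Gamma$. Let $D$ be the set of convex combinations of the points $\pm(1+\tau)e_\alpha^*$ and of finitely supported elements of $B_\infty$. Its $w^*$-closure is convex and contains $B_\infty$ and all spikes, so $D$ is $w^*$-dense in $B$. All its elements have finite support, so $(e_{\gamma_k})$ (distinct $\gamma_k$) is null on $D$ but not weakly null. By Lemma 2, (I) fails. The spikes say nothing about the behavior of functions "at infinity".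

So we let the spike at $\alpha$ carry a further function $z_\alpha$: it is to be $z_\alpha$ off $\alpha$, with the value $1+\tau$ at $\alpha$. If the $z_\alpha$ run through a set $Z$, the same argument, with $D$ the convex combinations of spikes and finitely supported elements of $B_\infty$, shows a limitation: every element of $D$ lies in the span of $Z\cup\{e_\alpha^*:\alpha\in\Gamma\}$. So if the resulting norm has (I), this union must be a Schur family. The set $Z$ has to be rich, yet $|Z|\le|\Gamma|$.

But how do the spikes help with $z\in Z$ itself, which is not a spike? If infinitely many $\alpha_j$ carry the same $z$, then the spikes at $\alpha_j$ converge $w^*$ to $z$. Each spike will be norm-close to some $K_n$, but $n$ depends on the spike. A $w^*$-limit along which $n\to\infty$ proves nothing, since $\bigcup K_n$ is $w^*$-dense anyway. If uncountably many spikes carry $z$, then infinitely many share the same $n$, and the compactness of a single $K_n$ does the rest. This is where uncountability is used.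

**Construction.** Let $\Gamma$ be uncountable, $\tau>0$, and $\emptyset\ne Z\subset B_\infty$ with $|Z|\le|\Gamma|$. Choose a surjection $\alpha\mapsto z_\alpha$ of $\Gamma$ onto $Z$ all of whose fibres are uncountable: compose a bijection $\Gamma\to\Gamma\times\Gamma$, the first projection, and a surjection $\Gamma\to Z$. Put
$$y_\alpha(\beta)=z_\alpha(\beta)\ (\beta\ne\alpha),\qquad y_\alpha(\alpha)=1+\tau,\tag{1}$$
$$E=B_\infty\cup\{\pm y_\alpha:\alpha\in\Gamma\},\qquad B=\overline{\operatorname{conv}}^{\,w^*}E.$$
Then $B$ is $w^*$-compact, convex and symmetric, and $B_\infty\subset B\subset(1+\tau)B_\infty$. So $|v|=\sup_{x\in B}\langle v,x\rangle$ is a norm on $\ell_1(\Gamma)$ with $\|\cdot\|_1\le|\cdot|\le(1+\tau)\|\cdot\|_1$. By the bipolar theorem its dual unit ball is $B$.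

**Proposition 3.** In this setting:

- (i) $B$ is the $\|\cdot\|_\infty$-closed convex hull of $E$.
- (ii) Let $(K_n)$ be an exhausting sequence of $B$ and $G$ the norm closure of $\bigcup K_n$ (a convex symmetric set). Then $\{\pm y_\alpha:\alpha\in\Gamma\}\cup Z\subset G$.
- (iii) If $B_\infty\subset G$ for every such $(K_n)$, then $|\cdot|$ has (I).

Here and below "norm" on $\ell_\infty(\Gamma)$ refers to $\|\cdot\|_\infty$; the dual norm of $|\cdot|$ is equivalent to it, so norm closures agree.

*Proof of (i).* The aim is to replace the $w^*$-closed hull by the norm-closed hull, so that $E\subset G$ will give $B\subset G$.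

**$E$ is $w^*$-compact.** It is bounded, so we show that it is $w^*$-closed. Let a net in $E$ converge $w^*$ to $y$. If $y\in B_\infty$, then $y\in E$. Otherwise $|y(\beta)|>1$ for some $\beta$, and eventually the members of the net have modulus $>1$ at $\beta$. Such a member is not in $B_\infty$, so it is $\pm y_\alpha$ for some $\alpha$. Since $|y_\alpha(\beta)|=|z_\alpha(\beta)|\le1$ for $\alpha\ne\beta$, we get $\alpha=\beta$. So eventually the net lies in $\{y_\beta,-y_\beta\}$, and $y=\pm y_\beta\in E$.

**$U:=E\setminus B_\infty=\{\pm y_\alpha:\alpha\in\Gamma\}$ is open in $E$ and discrete.** Openness holds because $B_\infty$ is $w^*$-closed. Discreteness holds because $\{y\in E:y(\alpha)>1\}=\{y_\alpha\}$: elements of $B_\infty$ and $\pm y_\beta$ with $\beta\neq\alpha$ have value $\le1$ at $\alpha$, and $-y_\alpha(\alpha)<0$. For $-y_\alpha$ argue in the same way with $y(\alpha)<-1$.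

**Barycenters.** Each $y\in B$, the closed convex hull of the compact set $E$, is the barycenter of a regular Borel probability measure $\rho$ on $E$: $\langle v,y\rangle=\int_E\langle v,x\rangle\,d\rho(x)$ for $v\in\ell_1(\Gamma)$. Compact subsets of $U$ are finite. By inner regularity there are finite $C_m\subset U$ with $\rho(U\setminus C_m)<1/m$, so $\rho|_U$ is carried by a countable set and is a countable sum of point masses. Therefore
$$y=\sum_j\lambda_j\varepsilon_jy_{\alpha_j}+\lambda z,\qquad \lambda_j,\lambda\ge0,\quad \lambda+\sum_j\lambda_j=1,\quad \varepsilon_j=\pm1,$$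
where $z\in B_\infty$ is the barycenter of the normalized restriction of $\rho$ to the compact convex set $B_\infty$ (take $z=0$ if $\lambda=0$). The points $\sum_{j\le N}\lambda_j\varepsilon_jy_{\alpha_j}+\bigl(\lambda+\sum_{j>N}\lambda_j\bigr)z$ are convex combinations of elements of $E$, and differ from $y$ in norm by at most $(2+\tau)\sum_{j>N}\lambda_j\to0$. So $y$ is in the norm-closed convex hull of $E$. The other inclusion is clear, since $B$ is convex, norm closed and contains $E$.

*Proof of (ii).* **Spikes lie in $G$.** As for $c_0$, a slice at $y_\alpha$ is small in norm. Let $H=\{y\in(1+\tau)B_\infty:y(\alpha)\le1\}$, a $w^*$-compact convex set. We have $E\setminus\{y_\alpha\}\subset H$. The set $\operatorname{conv}(\{y_\alpha\}\cup H)$ is $w^*$-compact and convex and contains $E$, so it contains $B$. Let $0<\eta<\tau$. The $w^*$-open set $\{y:y(\alpha)>1+\tau-\eta\}$ contains $y_\alpha\in B$, so it contains some $y\in\bigcup K_n$. Write $y=\lambda y_\alpha+(1-\lambda)h$ with $h\in H$, $0\le\lambda\le1$. Then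
$$1+\tau-\eta<y(\alpha)\le\lambda(1+\tau)+(1-\lambda)=1+\tau-(1-\lambda)\tau,$$
so $1-\lambda<\eta/\tau$ and $\|y-y_\alpha\|_\infty=(1-\lambda)\|h-y_\alpha\|_\infty\le2(1+\tau)\eta/\tau$. Letting $\eta\to0$ gives $y_\alpha\in G$, and $-y_\alpha\in G$ by symmetry.

**Carried functions lie in $G$.** Let $z\in Z$ and $\varepsilon>0$. The fibre $A=\{\alpha:z_\alpha=z\}$ is uncountable. For each $\alpha\in A$ we have $y_\alpha\in G$, so $y_\alpha\in K_n+\varepsilon B_\infty$ for some $n=n(\alpha)$. Some value $n$ is taken at infinitely many distinct $\alpha_1,\alpha_2,\ldots\in A$. By (1),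
$$y_{\alpha_j}=z+(1+\tau-z(\alpha_j))\,e^*_{\alpha_j}\longrightarrow z\quad\text{in }w^*,$$
because the sequence is bounded and converges pointwise. The set $K_n+\varepsilon B_\infty$ is $w^*$-compact, so $z\in K_n+\varepsilon B_\infty$. As $\varepsilon>0$ is arbitrary, $z\in G$.

*Proof of (iii).* If $B_\infty\subset G$, then $E\subset G$ by (ii). As $G$ is convex and norm closed, $B\subset G$ by (i), and $G\subset B$ because $B$ is norm closed. So $\bigcup K_n$ is norm dense in $B$ for every exhausting sequence, and Lemma 1 applies. $\square$

So everything is reduced to one question: for which $Z$ with $|Z|\le|\Gamma|$ does $Z\subset G$ force $B_\infty\subset G$?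

## 6. Planting all countably supported functions: Theorem A

*Proof of Theorem A.* Let $|\Gamma|^{\aleph_0}=|\Gamma|$. If $|\Gamma|\le1$, then $\ell_1(\Gamma)$ is reflexive, so (I) is trivial and $|\cdot|=\|\cdot\|_1$ works. Otherwise $|\Gamma|=|\Gamma|^{\aleph_0}\ge2^{\aleph_0}=\mathfrak c$, so $\Gamma$ is uncountable.

**Choice of $Z$.** Let $Z$ be the set of countably supported elements of $B_\infty$. There are at most $|\Gamma|^{\aleph_0}$ countable supports and at most $\mathfrak c$ functions on each, so $|Z|\le|\Gamma|^{\aleph_0}\cdot\mathfrak c=|\Gamma|$. Use the norm of Section 5 for this $Z$. By Proposition 3(iii) it suffices to show $B_\infty\subset G$ for each exhausting sequence $(K_n)$ of $B$.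

**Reflection to a countable set.** The aim is to see that a function outside $G$ is already kept out by countably many coordinates. Let $z\in B_\infty$ and $\varepsilon>0$, and suppose $z\notin K_n+\varepsilon B_\infty$ for every $n$. The complement of the $w^*$-compact set $K_n+\varepsilon B_\infty$ is a $w^*$-open set containing $z$. On $B_\infty$ the $w^*$-topology is pointwise convergence, so there is a finite $S_n\subset\Gamma$ such that no $y\in B_\infty$ with $y|_{S_n}=z|_{S_n}$ lies in $K_n+\varepsilon B_\infty$. Let $S=\bigcup_nS_n$, a countable set, and $z'=z\mathbf 1_S\in Z$. By Proposition 3(ii), $z'\in G$, so $z'\in K_n+\varepsilon B_\infty$ for some $n$. But $z'|_{S_n}=z|_{S_n}$, a contradiction. Hence $z\in\bigcup_n(K_n+\varepsilon B_\infty)$ for every $\varepsilon>0$, that is, $z\in G$. $\blacksquare$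

Since $\mathfrak c^{\aleph_0}=\mathfrak c$, the question has the answer yes, with $|\Gamma|=\mathfrak c$.

This argument stops exactly when $|\Gamma|^{\aleph_0}>|\Gamma|$. For infinite $\Gamma$ the countably supported elements of $B_\infty$ number at least $|\Gamma|^{\aleph_0}$, the number of countable subsets of $\Gamma$, so there are then too few places to plant them. Theorem B must get by with any Schur family.

## 7. Orthogonal residuals: (c)⇒(b) in Theorem B

Let $D\subset\ell_\infty(\Gamma)$ be a Schur family with $|D|\le|\Gamma|$, and let $\tau>0$. By Section 3, $D$ is uncountable, hence so is $\Gamma$.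

**Choice of $Z$.** We want more room than $D$ offers: products, and truncation to $[-1,1]$. Let $M$ be the norm-closed subalgebra of $\ell_\infty(\Gamma)$ generated by $D\cup\{\mathbf 1\}$. Polynomials with rational coefficients in elements of $D$ are dense in $M$, so $\operatorname{dens}M\le|\Gamma|$. If $f\in M$, then $|f|\in M$, because by the Weierstrass theorem $t\mapsto|t|$ is a uniform limit of polynomials on $[-\|f\|_\infty,\|f\|_\infty]$. So $M$ is closed under $\max$ and $\min$. Let $B_M=M\cap B_\infty$, and let $Z$ be a norm-dense subset of $B_M$ with $|Z|\le|\Gamma|$. Use the norm of Section 5 for this $Z$. Let $(K_n)$ exhaust $B$ and let $G$ be the norm closure of $\bigcup K_n$. By Proposition 3(ii), $Z\subset G$, so $B_M\subset G$. By Proposition 3(iii) we must show $B_\infty\subset G$. Suppose this is false.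

**Step 1: a sequence that witnesses the failure.** The purpose is to trade the failure for vectors in $\ell_1(\Gamma)$, so that the Schur property can be used. The set $G$ is norm closed and convex and contains $0$. Separate a point of $B_\infty\setminus G$ from $G$ by Hahn–Banach and normalize: there is $F\in\ell_\infty(\Gamma)^*$ with $\|F\|=1$ and $\sup_GF<1$. Choose $0<\delta<\frac12$ with $\sup_GF\le1-2\delta$, and $x_0\in B_\infty$ with $F(x_0)>1-\delta$.

Fix $n$ and let $L=\operatorname{conv}\bigl(B_\infty\cup(1-2\delta)^{-1}K_n\bigr)$. It is $w^*$-compact, convex and symmetric, and $F\le1$ on $L$, since $F\le1$ on $B_\infty$ and $F\le1-2\delta$ on $K_n\subset G$. If every $v\in\ell_1(\Gamma)$ with $v\le1$ on $L$ satisfied $\langle v,x_0\rangle\le1-\delta$, the bipolar theorem would give $x_0/(1-\delta)\in L$. Then $F(x_0)\le1-\delta$, a contradiction. So there is $v_n\in\ell_1(\Gamma)$ with $v_n\le1$ on $L$ and $\langle v_n,x_0\rangle>1-\delta$. That is,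
$$\|v_n\|_1\le1,\qquad\langle v_n,x_0\rangle>1-\delta,\qquad v_n\le1-2\delta\ \text{on }K_n.$$
In particular $\|v_n\|_1>1-\delta$. If $y\in G$ and $\varepsilon>0$, choose $y'\in K_m$ with $\|y-y'\|_\infty\le\varepsilon$. For $n\ge m$ we have $\langle v_n,y\rangle\le\langle v_n,y'\rangle+\varepsilon\le1-2\delta+\varepsilon$. Since $B_M\subset G$, we have proved
$$1-\delta<\|v_n\|_1\le1,\qquad\limsup_n\langle v_n,y\rangle\le1-2\delta\quad(y\in B_M).\tag{2}$$

If $(v_n)$ were null on $M$, the Schur property would finish the proof. But (2) only gives an upper bound on $M$. The remedy is to remove from $v_n$ the part that $M$ sees. Write $v_n=\sigma_n\mu_n$ with $\sigma_n\in\{\pm1\}^\Gamma$ and $\mu_n=|v_n|$, regarded as a measure on $\Gamma$ of mass $\|v_n\|_1\le1$. If $y$ is the best approximation to $\sigma_n$ from $M$ in $L^2(\mu_n)$, then $\sigma_n-y$ is orthogonal to $M$, so $(\sigma_n-y)\mu_n\in\ell_1(\Gamma)$ vanishes on $M$.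

Doing this separately for each $n$ breaks down. The norm of $(\sigma_n-y)\mu_n$ should be bounded below by (2), because $y$ cannot imitate $\sigma_n$ well. But (2) holds for a fixed $y$ as $n\to\infty$, not for a $y$ that depends on $n$. The failure is real: we may add all $e^*_\gamma$ to $D$, which keeps it a Schur family of size $\le|\Gamma|$. Then $M$ contains all finitely supported functions, is dense in $L^2(\mu_n)$, and the residual is $0$. So $y$ must be chosen first and $n$ afterwards: we maximize the quality of approximation in the limit. For $y\in M$ put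
$$\varphi_n(y)=2\langle v_n,y\rangle-\int y^2\,d\mu_n=\|v_n\|_1-\int(\sigma_n-y)^2\,d\mu_n\le1,\tag{3}$$
where the two expressions agree because $(\sigma_n-y)^2=1-2\sigma_ny+y^2$.

**Step 2: stabilizing the best asymptotic quality.** A near-maximizer of a $\limsup$ is good only along a subsequence, and we need that passing to subsequences does not lower the maximum. For infinite $N\subset\mathbb N$ let
$$Q(N)=\sup_{y\in M}\ \limsup_{n\in N}\varphi_n(y).$$
Since $\varphi_n(0)=0$ and $\varphi_n\le1$, $Q(N)\in[0,1]$. If $N\setminus N'$ is finite, then $Q(N)\le Q(N')$. Choose infinite sets $N_0\supset N_1\supset\cdots$ with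
$$Q(N_{i+1})\le\inf\{Q(N):N\subset N_i\text{ infinite}\}+2^{-i},$$
and an infinite $N_\infty$ such that $N_\infty\setminus N_i$ is finite for every $i$. Let $N\subset N_\infty$ be infinite. For every $i$, the sets $N$ and $N\cap N_i$ differ by a finite set, so
$$Q(N)=Q(N\cap N_i)\ge Q(N_{i+1})-2^{-i}\ge Q(N_\infty)-2^{-i}.$$
Letting $i\to\infty$, and using $Q(N)\le Q(N_\infty)$, we get $Q(N)=Q:=Q(N_\infty)$ for all infinite $N\subset N_\infty$.

**Step 3: almost maximizers.** We now choose $y_1,y_2,\ldots$ that nearly attain $Q$, and show that for large $n$ they nearly agree in $L^1(\mu_n)$ and leave residuals nearly orthogonal to $M$.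

Let $P_0=N_\infty$. Given an infinite $P_{j-1}\subset N_\infty$, we have $Q(P_{j-1})=Q$, so there is $y\in M$ with $\limsup_{n\in P_{j-1}}\varphi_n(y)>Q-4^{-j}$. Put $y_j=\max(-1,\min(1,y))\in B_M$. Truncation does not increase the distance to $\pm1$, so $|\sigma_n-y_j|\le|\sigma_n-y|$ and, by (3), $\varphi_n(y_j)\ge\varphi_n(y)$. Hence
$$P_j=\{n\in P_{j-1}:\varphi_n(y_j)>Q-4^{-j}\}$$
is infinite. The two estimates follow.

(α) Let $i<j$ and $g=\frac12(y_i+y_j)\in M$. From $g^2=\frac12y_i^2+\frac12y_j^2-\frac14(y_i-y_j)^2$ we get
$$\varphi_n(g)=\tfrac12\varphi_n(y_i)+\tfrac12\varphi_n(y_j)+\tfrac14\int(y_i-y_j)^2\,d\mu_n .$$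
Since $\limsup_{n\in P_j}\varphi_n(g)\le Q(P_j)=Q$, we have $\varphi_n(g)\le Q+4^{-i}$ for all large $n\in P_j$. For $n\in P_j\subset P_i$ also $\varphi_n(y_i)>Q-4^{-i}$ and $\varphi_n(y_j)>Q-4^{-j}$. Therefore
$$\tfrac14\int(y_i-y_j)^2\,d\mu_n\le4^{-i}+\tfrac12\,4^{-i}+\tfrac12\,4^{-j}\le2\cdot4^{-i}.$$
As $\mu_n$ has mass $\le1$, Cauchy–Schwarz gives
$$\int|y_i-y_j|\,d\mu_n\le\sqrt8\cdot2^{-i}\le3\cdot2^{-i}\qquad\text{for all large }n\in P_j.\tag{4}$$

(β) Let $y\in B_M$ and $t=\pm2^{-i}$. Expanding (3),
$$\varphi_n(y_i+ty)=\varphi_n(y_i)+2t\langle v_n-y_i\mu_n,y\rangle-t^2\int y^2\,d\mu_n.$$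
Since $y_i+ty\in M$ and $Q(P_i)=Q$, the left side is $\le Q+4^{-i}$ for all large $n\in P_i$. Also $\varphi_n(y_i)>Q-4^{-i}$ and $t^2\int y^2\,d\mu_n\le4^{-i}$. So $2t\langle v_n-y_i\mu_n,y\rangle\le3\cdot4^{-i}$. Using both signs of $t$,
$$|\langle v_n-y_i\mu_n,y\rangle|\le\tfrac32\,2^{-i}\le2\cdot2^{-i}\qquad\text{for all large }n\in P_i.\tag{5}$$
How large $n$ must be depends on $y$, and that is harmless.

**Step 4: a residual sequence that contradicts the Schur property.** We let $n$ follow $j$. Choose $n_1<n_2<\cdots$ with $n_j\in P_j$, so large that (4) holds at $n=n_j$ for all $i<j$, and that $\langle v_{n_j},y_j\rangle\le1-\frac32\delta$. The latter is possible by (2), because $y_j$ is fixed before $n_j$. Put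
$$w_j=v_{n_j}-y_j\mu_{n_j}=(\sigma_{n_j}-y_j)\mu_{n_j}\in\ell_1(\Gamma),\qquad\|w_j\|_1\le2.$$

The sequence is null on $M$: let $y\in B_M$ and fix $i$. For $j>i$, from $w_j=(v_{n_j}-y_i\mu_{n_j})+(y_i-y_j)\mu_{n_j}$,
$$|\langle w_j,y\rangle|\le|\langle v_{n_j}-y_i\mu_{n_j},y\rangle|+\int|y_i-y_j|\,d\mu_{n_j}.$$
Here $n_j\in P_j\subset P_i$ and $n_j\to\infty$, so by (5) the first term is $\le2\cdot2^{-i}$ for all large $j$. By (4) the second is $\le3\cdot2^{-i}$. Thus $\limsup_j|\langle w_j,y\rangle|\le5\cdot2^{-i}$ for every $i$, and $\langle w_j,y\rangle\to0$. By scaling, $(w_j)$ is null on $M\supset D$.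

It is not norm null: for $\sigma=\pm1$ and $|s|\le1$ we have $|\sigma-s|=1-\sigma s$, so
$$\|w_j\|_1=\int|\sigma_{n_j}-y_j|\,d\mu_{n_j}=\|v_{n_j}\|_1-\langle v_{n_j},y_j\rangle\ge(1-\delta)-(1-\tfrac32\delta)=\tfrac\delta2.$$
So $D$ is not a Schur family, a contradiction. Hence $B_\infty\subset G$, and $|\cdot|$ has (I). With Section 4 this proves Theorem B. $\blacksquare$

## 8. Counting Schur families: Theorem C

By Theorem B, only the size of Schur families matters. One observation is used below: if $\Gamma$ is infinite and $D$ is a Schur family in $\ell_\infty(\Gamma)$, then restricting $D$ to a countably infinite subset of $\Gamma$ gives a Schur family in $\ell_\infty(\mathbb N)$, because sequences in $\ell_1$ of the subset extend by $0$. So (c) implies $|\Gamma|\ge\mathfrak z$.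

### Bounds for $\mathfrak z$ and spaces containing $\ell_1$ (item 1)

**$\aleph_1\le\mathfrak s\le\mathfrak z$.** The first inequality is in Section 3. For the second we show that fewer than $\mathfrak s$ functions can be made to converge simultaneously. Let $D\subset\ell_\infty(\mathbb N)$ with $|D|<\mathfrak s$. The sets $\{k:x(k)<q\}$, $x\in D$, $q\in\mathbb Q$, number at most $|D|\cdot\aleph_0<\mathfrak s$ if $D$ is infinite, and at most $\aleph_0<\mathfrak s$ otherwise. So some infinite $A=\{a_1<a_2<\cdots\}$ is split by none of them. For each $x\in D$ and $q\in\mathbb Q$, either $x(k)<q$ for almost all $k\in A$, or $x(k)\ge q$ for almost all $k\in A$. As $x$ is bounded, it converges along $A$. Then $v_k=e_{a_{2k}}-e_{a_{2k+1}}$ is null on $D$ with $\|v_k\|_1=2$, so $D$ is not a Schur family.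

**$\operatorname{cov}(\mathcal N)\le\mathfrak z$.** We use random signs. Let $|D|<\operatorname{cov}(\mathcal N)$, and let $I_k\subset\mathbb N$ be disjoint finite sets with $|I_k|=k$. Let $x\in D$, $x\ne0$, and $\varepsilon>0$. For $r$ chosen from the coin measure on $\{\pm1\}^{\mathbb N}$, Hoeffding's inequality gives
$$\Pr\Bigl(\Bigl|\tfrac1k\sum_{i\in I_k}r_ix(i)\Bigr|\ge\varepsilon\Bigr)\le2\exp\Bigl(-\frac{k\varepsilon^2}{2\|x\|_\infty^2}\Bigr),$$
which is summable in $k$. By Borel–Cantelli, applied to $\varepsilon=1,\frac12,\frac13,\ldots$, we have $\frac1k\sum_{i\in I_k}r_ix(i)\to0$ for all $r$ outside a null set depending on $x$ (for $x=0$ this is trivial). These fewer than $\operatorname{cov}(\mathcal N)$ null sets do not cover $\{\pm1\}^{\mathbb N}$. Fix $r$ outside all of them. Then $v_k=\frac1k\sum_{i\in I_k}r_ie_i$ is null on $D$ and $\|v_k\|_1=1$.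

**$\mathfrak z\le\operatorname{non}(\mathcal M)$.** Let $D_0\subset\{\pm1\}^{\mathbb N}$ be nonmeager with $|D_0|=\operatorname{non}(\mathcal M)$, and $D=D_0\cup\{e_k^*:k\in\mathbb N\}$. As $D_0$ is infinite, $|D|=\operatorname{non}(\mathcal M)$. We show that $D$ is a Schur family. Let $(v_n)$ be bounded in $\ell_1$ and null on $D$, and let $\varepsilon>0$. The sets
$$\{x\in\{\pm1\}^{\mathbb N}:|\langle v_n,x\rangle|\le\varepsilon\ \text{for all }n\ge m\},\qquad m\in\mathbb N,$$
are closed and cover $D_0$. Since $D_0$ is nonmeager, one of them has nonempty interior, so for some $m$ it contains all $x$ with prescribed values on some finite set $\Phi\subset\mathbb N$. Let $n\ge m$. For two such points $x,x'$ with $x'=-x$ off $\Phi$, subtraction gives $2|\langle v_n\mathbf 1_{\mathbb N\setminus\Phi},x\rangle|\le2\varepsilon$. The values of $x$ off $\Phi$ are arbitrary signs; choosing those of $v_n$ we get $\|v_n\mathbf 1_{\mathbb N\setminus\Phi}\|_1\le\varepsilon$. For $k\in\Phi$ we have $v_n(k)=\langle v_n,e_k^*\rangle\to0$. Hence $\limsup\|v_n\|_1\le\varepsilon$ for every $\varepsilon>0$.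

**Spaces containing $\ell_1$.** Let $T:\ell_1\to X$ be an isomorphic embedding, $\operatorname{dens}X<\mathfrak z$, and suppose $X$ carries an equivalent norm with (I). As in the proof of (a)⇒(c), there is a $w^*$-dense $D\subset B_{X^*}$ with $|D|\le\operatorname{dens}X$. Then $T^*D\subset\ell_\infty(\mathbb N)$ has fewer than $\mathfrak z$ elements, so there is a bounded sequence $(u_k)$ in $\ell_1$, not norm null, with $\langle Tu_k,d\rangle=\langle u_k,T^*d\rangle\to0$ for all $d\in D$. By Lemma 2, $(Tu_k)$ is weakly null. By Hahn–Banach each functional on $\ell_1$ has the form $T^*x^*$, so $(u_k)$ is weakly null. By Schur's theorem it is norm null, a contradiction. Taking $X=\ell_1(\Gamma)$, whose density is $\kappa$, we get "no" for $\kappa<\mathfrak z$. This proves item 1.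

### Pasting Schur families over countable sets (item 2)

"Only if" is item 1. Let $\kappa\ge\mathfrak z$, and let $\mathcal C$ be a family of at most $\kappa$ countable subsets of $\Gamma$ such that each countable subset of $\Gamma$ lies in a member. Enlarging the members we may assume that they are infinite. For $S\in\mathcal C$ let $D_S$ be a Schur family of size $\mathfrak z$ in $\ell_\infty(S)$, extended by $0$ to $\Gamma$. Put $D=\bigcup_{S\in\mathcal C}D_S$, so $|D|\le\kappa\cdot\mathfrak z=\kappa$. A bounded sequence in $\ell_1(\Gamma)$ that is null on $D$ has countable joint support, so it is supported in some $S\in\mathcal C$. It is null on $D_S$, hence norm null. So $D$ is a Schur family, and Theorem B gives "yes".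

For $\kappa=\aleph_n$, $n\ge1$, we show $\operatorname{cof}([\aleph_n]^\omega)\le\aleph_n$ by induction, starting from $\operatorname{cof}([\omega]^\omega)=1$. Every countable subset of $\omega_n$ lies in some ordinal $\xi<\omega_n$. As $|\xi|\le\aleph_{n-1}$, the countable subsets of $\xi$ are covered by at most $\aleph_{n-1}$ countable sets, by the induction hypothesis. The union of these families over $\xi<\omega_n$ has size at most $\aleph_n$.

### Independent sign patterns and strong limits (item 3)

**Claim.** If $\mu$ is an infinite cardinal with $\mu^\omega=\mu\le\kappa\le2^\mu$, then $\ell_\infty(\kappa)$ has a Schur family of size $\le\mu$.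

*Proof.* We look for a small $D$ that restricts to all sign patterns on each countable set. Identify the index set with a subset of $\{0,1\}^\mu$. For countable $A\subset\mu$, countable $C\subset\{0,1\}^A$ and $g:C\to\{\pm1\}$ let
$$x_{A,C,g}(a)=g(a|_A)\ \text{ if }a|_A\in C,\qquad x_{A,C,g}(a)=1\ \text{ otherwise.}$$
Let $D$ be the set of all these functions. There are at most $\mu^\omega$ sets $A$, and for each $A$ at most $\mathfrak c$ choices of $(C,g)$. Since $\mu=\mu^\omega\ge\mathfrak c$, $|D|\le\mu^\omega\cdot\mathfrak c=\mu$. Let $S$ be a countable set of indices. For each pair of distinct points of $S$ choose a coordinate where they differ; these coordinates form a countable $A$, and $a\mapsto a|_A$ is injective on $S$. Given $h\in\{\pm1\}^S$, take $C=\{a|_A:a\in S\}$ and $g(a|_A)=h(a)$; then $x_{A,C,g}|_S=h$. So $D|_S=\{\pm1\}^S$. If $(v_n)$ is bounded, null on $D$ and supported in $S$, then it is null on the span of $\{\pm1\}^S$. As in Section 3 this span consists of all finitely valued functions on $S$ and is norm dense in $\ell_\infty(S)$. So $(v_n)$ is weakly null, hence norm null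 by Schur's theorem. $\square$

**Positive part.** Let $\kappa\ge\mathfrak c$, and let $\lambda$ be the least infinite cardinal with $2^\lambda\ge\kappa$; then $\lambda\le\kappa$. If $\lambda^\omega\le\kappa$, put $\mu=\lambda^\omega$. Then $\mu^\omega=\mu\le\kappa\le2^\lambda\le2^\mu$, and the claim with Theorem B gives "yes". Suppose $\lambda^\omega>\kappa$. We show that we are in the excluded situation.

- $\lambda>\omega$, since $\omega^\omega=\mathfrak c\le\kappa$.
- $\lambda$ is a strong limit: if some infinite $\nu<\lambda$ had $2^\nu\ge\lambda$, then $\lambda^\omega\le(2^\nu)^\omega=2^\nu<\kappa$ by the minimality of $\lambda$, a contradiction.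
- $\operatorname{cf}\lambda=\omega$: otherwise every sequence $\omega\to\lambda$ is bounded, so, as $\nu^\omega\le2^\nu$ for infinite $\nu$, we get $\lambda^\omega\le\lambda\cdot\sup_{\omega\le\nu<\lambda}2^\nu\le\lambda\le\kappa$, a contradiction.
- $\lambda\le\kappa<\lambda^\omega\le2^\lambda$.

So $\lambda$ is a strong limit of cofinality $\omega$ with $\lambda\le\kappa<2^\lambda$, which the hypothesis rules out.

**Negative part.** Let $\kappa$ be an uncountable strong limit with $\operatorname{cf}\kappa=\omega$, and $\kappa=\sup_n\kappa_n$ with infinite $\kappa_n<\kappa$ increasing. Let $D\subset\ell_\infty(\kappa)$ with $|D|\le\kappa$. Write $D=\bigcup_nD_n$ with $D_n$ increasing and $|D_n|\le\kappa_n$. The map $\alpha\mapsto(x(\alpha))_{x\in D_n}\in\mathbb R^{D_n}$ takes at most $\mathfrak c^{\kappa_n}=2^{\kappa_n}<\kappa$ values on $\kappa$. So there are $\alpha_n\ne\beta_n$ with $x(\alpha_n)=x(\beta_n)$ for all $x\in D_n$. Put $v_n=e_{\alpha_n}-e_{\beta_n}$. Then $\|v_n\|_1=2$, and for each $x\in D$ we have $\langle v_n,x\rangle=0$ for all large $n$. So $D$ is not a Schur family, and by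 Theorem B the answer is no.

### GCH, CH and MA (items 4 and 5)

**Item 4.** Assume GCH. For $\kappa=\omega$, which has cofinality $\omega$, the answer is no by item 1, since $\mathfrak z\ge\aleph_1$. Let $\kappa>\omega$. If $\operatorname{cf}\kappa>\omega$, every sequence $\omega\to\kappa$ is bounded, so $\kappa^\omega\le\kappa\cdot\sup_{\omega\le\nu<\kappa}2^\nu\le\kappa$, because $2^\nu=\nu^+\le\kappa$. Theorem A gives yes. If $\operatorname{cf}\kappa=\omega$, then $\kappa$ is a limit cardinal, since successor cardinals are regular. Under GCH it is then a strong limit, because $2^\nu=\nu^+<\kappa$ for infinite $\nu<\kappa$. Item 3 gives no.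

**Item 5.** Under CH, $\aleph_1=\mathfrak c$, and Theorem A applies to $\Gamma=\omega_1$. Under MA$+\neg$CH we have $\operatorname{cov}(\mathcal N)=\mathfrak c>\aleph_1$ (Martin–Solovay). So $\aleph_1<\operatorname{cov}(\mathcal N)\le\mathfrak z$, and item 1 gives no. Both hypotheses are consistent relative to ZFC (Gödel; Solovay–Tennenbaum), so the statement about $\ell_1(\omega_1)$ is independent of ZFC. $\blacksquare$
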